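# Planting edges in noise: beating greedy in online stochastic hypergraph matching

## 1. Planted chains and their telescoping inequality

Let $e_1,\dots,e_m$ be finite sets (edges) in a vertex set $V$, listed in order of arrival. Edge $e_t$ is *active* with a known probability $p_t\in(0,1]$, independently of the others; write $a_t\in\{0,1\}$ for the activity and $[m]=\{1,\dots,m\}$. An online policy sees $a_1,a_2,\dots$ one at a time and must decide at time $t$, irrevocably, whether to select $e_t$; selected edges must be pairwise disjoint. Parallel edges are allowed. For $T\subseteq[m]$ put $V(T)=\bigcup_{t\in T}e_t$.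

For $X\subseteq V$ let $\Phi_t(X)$ be the maximum expected number of active edges that an online policy can select from $e_t,\dots,e_m$ using only edges contained in $X$, with $\Phi_{m+1}=0$. Clearly $\Phi_t$ is monotone in $X$ and non-increasing in $t$, so selecting an inactive edge never helps. Define the *price* of $e_t$:
$$c_t(X)=\Phi_{t+1}(X\cup e_t)-\Phi_{t+1}(X\setminus e_t)\ \ge 0 .$$
It depends only on $X\setminus e_t$. At time $t$ with free set $X$, if $e_t\not\subseteq X$ or $a_t=0$ the policy continues with value $\Phi_{t+1}(X)$. If $e_t\subseteq X$ and $a_t=1$, it compares $\Phi_{t+1}(X)$ with $1+\Phi_{t+1}(X\setminus e_t)=\Phi_{t+1}(X)+1-c_t(X)$. Hence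
$$\Phi_t(X)=\Phi_{t+1}(X)+\mathbf 1[e_t\subseteq X]\,p_t\,(1-c_t(X))^+ .\tag{1}$$

**Definition (planted chain).** Let $U\subseteq V$ (the base) and $S'\subseteq[m]$ (the planted edges). Put $X_t=U\cup V(S'\cap[t,m])$ for $1\le t\le m+1$. This is a *planted chain* if $e_t\cap X_{t+1}=\emptyset$ for every $t\in S'$. We call $t\in[m]$ *cheap* if $c_t(X_{t+1})\le\frac12$.

So the sets grow as time runs backward: we start from the base and add whole edges, each disjoint from everything present so far.

**Lemma 1.** For every planted chain,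
$$\Phi_1(X_1)\ \ge\ \sum_{t\in S'}c_t(X_{t+1})+\sum_t\mathbf 1[e_t\subseteq X_{t+1}]\,p_t\,(1-c_t(X_{t+1}))^+ .\tag{2}$$
Consequently
$$\sum_tp_t\mathbf 1[e_t\subseteq X_{t+1},\ t\text{ cheap}]\le2\Phi_1(X_1),\qquad \Phi_1(X_1)\ge\tfrac12\#\{t\in S':t\text{ not cheap}\}.\tag{3}$$

**Proof.** Follow $\Phi_t(X_t)$ as $t$ decreases. If $t\in S'$, then $X_t=X_{t+1}\cup e_t$ with $e_t\cap X_{t+1}=\emptyset$, so
$$\Phi_t(X_t)\ge\Phi_{t+1}(X_{t+1}\cup e_t)=\Phi_{t+1}(X_{t+1})+c_t(X_{t+1}).$$
If $t\notin S'$, then $X_t=X_{t+1}$ and (1) applies. Indices $t\in S'$ contribute nothing to the second sum, since $e_t\not\subseteq X_{t+1}$. Summing over $t$ gives (2). All terms in (2) are non-negative; a cheap $t$ has $(1-c_t)^+\ge\frac12$, and a non-cheap one has $c_t>\frac12$. This gives (3). $\square$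

*Example.* Let $e_1=\{v_1,\dots,v_p\}$, and let $e_{j+1}$, $1\le j\le p$, consist of $v_j$ and $p-1$ private vertices; all activation probabilities are $1$. Let $U$ be the set of all private vertices and $S'=\{1\}$. Then $X_2=U$, $\Phi_2(U)=0$ and $\Phi_2(U\cup e_1)=p$, so $c_1(X_2)=p$: the edge $e_1$ is far from cheap, and planting it raises the value by $p$, although the best policy on $X_1$ does not select $e_1$ at all. With $U=\emptyset$ instead, $c_1(\emptyset)=\Phi_2(e_1)-\Phi_2(\emptyset)=0$, and the same edge is cheap. Cheapness belongs to the pair (edge, surroundings).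

What are chains for? They give lower bounds for the best online policy on the whole of $V$, through two more facts.

* For pairwise disjoint $X_i$, $\Phi_1(V)\ge\sum_i\Phi_1(X_i)$: run the policies for the $X_i$ in parallel. Each (nonempty) edge lies in at most one $X_i$, and picks of different policies are disjoint.
* $\Phi_1(X\setminus R)\ge\Phi_1(X)-|R|$: follow the policy for $X$ and skip the picks that meet $R$. The picks are pairwise disjoint, so at most $|R|$ of them meet $R$.

So if we build many planted chains, each valuable, with (almost) disjoint top sets $X_1$, their values add up. The bases will be random "noise" and the planted edges will come from a simulated optimum. The two halves of (3) will be played against each other: either the noise contains many cheap edges, and the first half pays, or the planted edges are not cheap, and the second half pays.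

## 2. The ratio of greedy and the theorem

For $p\ge2$, a $p$-partite hypergraph has its vertices split into $p$ parts, and each hyperedge has exactly one vertex in each part. A matching is a set of pairwise disjoint hyperedges. In online stochastic hypergraph matching the edges arrive in a predetermined order with independent $0/1$ weights of known Bernoulli laws, revealed at arrival, and each edge must be taken or rejected at once. (Edges of activation probability $0$ can be deleted.) For an instance $I$, $\mathrm{OPT}(I)$ is the expected maximum number of active edges forming a matching, and $\mathrm{ALG}(I)$ is the expected number of active edges selected by the algorithm. The approximation ratio is $\sup_I\mathrm{OPT}(I)/\mathrm{ALG}(I)$.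

Greedy takes every active edge that still fits. Each edge of a maximum matching is either taken or meets a taken edge, and each taken edge meets at most $p$ edges of a matching, one per vertex. So greedy has ratio at most $p$. In the example of Section 1 greedy takes $e_1$ and gets $1$ while $\mathrm{OPT}=p$; the dynamic program (1) gets $p$. At the other extreme, for two intersecting edges both greedy and the optimum get $1-(1-p_1)(1-p_2)$. In the other direction, Kleinberg and Weinberg gave an $\Omega(\sqrt p)$ lower bound on the ratio of any algorithm, and Saxena, Velusamy and Weinberg improved it to $p^{1/2+\Omega(1/\log\log p)}$.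

The question is whether one can asymptotically beat greedy: are there online algorithms $A_p$ with ratio $o(p)$ on $p$-partite instances? The answer is yes. Here $\log$ is the natural logarithm.

**Theorem.** There is an absolute constant $p_0$ such that for every $p\ge p_0$ and every instance in which each edge has at least one and at most $p$ vertices (in particular every $p$-partite instance; partiteness is not used and parallel edges are allowed), the optimal online algorithm satisfies
$$\mathrm{ALG}\ \ge\ \frac{\log p}{256\,p\log\log p}\ \mathrm{OPT}.$$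

**Corollary.** Let $A_p$ be the optimal (dynamic programming) online algorithm. Its ratio on $p$-partite hypergraphs is at most $256\,p\log\log p/\log p$ for $p\ge p_0$ and at most $p$ for every $p$. So $(A_p)$ has ratio $O(p\log\log p/\log p)=o(p)$.

The bound $p$ holds because $A_p$ is at least as good as greedy. The result is information-theoretic; no claim of polynomial running time is made. The exact order of the optimal ratio is not determined: the lower bound above leaves a gap.

From now on $\mathrm{ALG}=\Phi_1(V)$. Randomization independent of the real activities does not raise the optimum, so policies that we build may toss coins freely. Adding private dummy vertices to edges does not change which sets of edges are matchings, so we assume that every edge has exactly $p$ vertices. We assume $\mathrm{OPT}>0$. Also $\Phi_1(X)\le\mathrm{OPT}$ for all $X$.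

## 3. Replaying a thinned virtual optimum, and the cost of surprise

The sensible first approach is to imitate the offline optimum. Draw a *virtual* sample $A=(a_t)$ of the activities, let $M=M(A)\subseteq[m]$ be the index set of a fixed maximum matching of active edges, and try to reproduce $M$ on the real input. Put $k_t=\mathbf 1[t\in M]$ and $\sigma_t=P(k_t=1\mid k_{<t})$. At time $t$, if the real edge is active, set $k_t=1$ with probability $\min(1,\sigma_t/p_t)$; if it is inactive, set $k_t=1$ with probability $(\sigma_t-p_t)^+/(1-p_t)$. Then $k_t=1$ has conditional probability $\min(\sigma_t,p_t)+(\sigma_t-p_t)^+=\sigma_t$, so the bits have their virtual law and the indices with $k_t=1$ form a matching. Select $e_t$ when $k_t=1$ and the real edge is active. The expected gain is $\mathrm{OPT}-E\sum_t(\sigma_t-p_t)^+$. All the loss comes from times when the past bits make the demand $\sigma_t$ larger than the supply $p_t$.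

This loss is real. For $i,j\in\mathbb Z/p$ let $f_i=\{x\}\cup\{v_{ij}:j\ne i\}$ and $g_j=\{y\}\cup\{v_{ij}:i\neq j\}$, all active with probability $p^{-1/2}$, the $f$'s arriving first. (Putting $x,y$ in part $0$ and $v_{ij}$ in part $j-i$ makes this $p$-partite.) All $f$'s share $x$, all $g$'s share $y$, and $f_i\cap g_j=\{v_{ij}\}$ for $i\ne j$, while $f_i\cap g_i=\emptyset$. So the only matchings of size $2$ are the pairs $\{f_i,g_i\}$, and one is fully active with probability $1-(1-\frac1p)^p\ge1-\frac1e$. Once $f_i$ is in the replayed $M$, only $g_i$ can follow. The sum of the demands for these $g_i$ has expectation at least $1-\frac1e$, while the supply is $p^{-1/2}$ each time. The loss is at least $1-\frac1e-p^{-1/2}$.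

The repair is *thinning*: replay only $S\subseteq M$, each $t\in M$ being kept independently with probability $\rho\approx\frac{\log p}{p\log\log p}$. Now $\sigma_t=\rho P(t\in M\mid k_{<t})\le\rho g_t$ with $g_t=P(a_t=1\mid k_{<t})$, so there is a loss only if the past has raised the probability of activity of $e_t$ by a factor above $1/\rho$. Such a raise needs about $g_t\log\frac1\rho$ of information about $A$, and the bits $k$ carry only about $\rho\sum_{t\in M}\big(\log\frac1\rho+\log\frac{p_t}{P(t\in M|k_{<t})}\big)$ of it. Comparing the two (Section 8 does this in full, in a richer setting), the loss is at most half of $\rho\,\mathrm{OPT}$ as long as the *surprise* $\log\frac{p_t}{P(t\in M|\cdot)}$ is at most $B$ with $\rho B\le\frac18\log\frac1\rho$, roughly. With $\rho$ as above, $B$ may be of order $p\log\log p$.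

The point where this stops is that no function of $p$ bounds the surprise. Take $k+2^k$ edges through a common vertex, otherwise disjoint, each active with probability $\frac12$. Let the activities of the first $k$ encode a uniform $j\in\{1,\dots,2^k\}$ (all inactive encodes $1$). The rule: $M=\{k+j\}$ if that edge is active, else the smallest active index, if any. This is a legitimate maximum matching. For $t=k+i$, being designated and active has probability $2^{-k-1}$. Being chosen as smallest active index requires the first $k$ edges inactive, so $j=1$ and $e_{k+1}$ is inactive, so $i\ge2$; this has probability at most $2^{-(k+2)}$. So $P(t\in M)<2^{-k}$, the surprise $\log(p_t/P(t\in M))$ exceeds $(k-1)\log2$, and such edges form $M$ with probability at least $\frac12$. The rule is perverse, but it shows that the information estimate alone gives nothing when surprise is large.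

The way past this is to compare $M$ with pure noise. Let $N$ be a random vertex set of density $q$. It contains $e_t$ with probability $q^p=e^{-p\log(1/q)}$. If $e_t$ has surprise at least $B> p\log\frac1q+p$, then $e_t$ is active and inside $N$ far more often than it is in $M$: $P(t\in M)\le e^{-B}p_t\le e^{-p}q^pp_t$. If such edges were cheap relative to $N$, the first half of (3) would bound $\sum_tp_tq^p$ over them by $2\,\mathrm{OPT}$, so their share of $M$ would be at most $2e^{-p}\mathrm{OPT}$, which is negligible. Hence almost all very surprising edges of $M$ are *not* cheap, and planting them into the noise pays by the second half of (3). If instead a constant share of $M$ is unsurprising, we replay it.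

Three difficulties shape the actual construction. Planting changes the sets $X_{t+1}$, so surprise must be measured given everything that the chain shows; the planted edges must be hidden among decoys so that noise still looks like noise. The total planting rate must be $\rho$, but one chain planted at rate $\rho$ would tell the replay too much; so there are many chains ("worlds") on disjoint noise sets, each planted at a lower rate. And these worlds must be coupled so that their top sets are almost disjoint.

## 4. Entropy and martingale tools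

For discrete laws, $\mathrm{KL}(\mu\|\nu)=\sum_x\mu(x)\log\frac{\mu(x)}{\nu(x)}\in[0,\infty]$. We use two textbook facts.

* *Chain rule.* The divergence of joint laws is the sum over coordinates of the expected (under $\mu$) divergence of the conditional laws given the earlier coordinates.
* *Convexity.* $\mathrm{KL}$ is convex in its first argument. So if the reference conditional law depends only on a coarser piece of information, replacing the $\mu$-conditional law given finer information by the one given the coarser information does not increase the expected divergence.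

For $x,y\in[0,1]$ write $\mathrm{KL}(x\|y)$ for the divergence of Bernoulli laws. Using $\log v\ge1-\frac1v$ in the second term,
$$\mathrm{KL}(x\|y)=x\log\tfrac xy+(1-x)\log\tfrac{1-x}{1-y}\ \ge\ x\log\tfrac xy-x+y .\tag{4}$$
If $x\ge e^2y$, then $x\le\frac12x\log\frac xy$, so
$$x\ge e^2y\ \Rightarrow\ x\log\tfrac xy\le2\,\mathrm{KL}(x\|y).\tag{5}$$
Binary entropy $h$ satisfies $h(x)\le x(1+\log\frac1x)$, because $-(1-x)\log(1-x)\le x$.

*Doob's maximal inequality:* for a non-negative martingale $Y_1,\dots,Y_n$ and $\lambda>0$, $P(\max_jY_j\ge\lambda)\le E Y_1/\lambda$.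

Conditional probabilities given null events are set to $0$; except where the law is explicit, we condition only on discrete variables. "For $p$ large" means for $p$ above an absolute constant, and $o(1)$ is a quantity bounded by a function of $p$ alone that tends to $0$.

**Constants.** Let $\ell=\log p$ and
$$K=\frac{\ell}{32\log\ell},\quad \rho=\frac Kp,\quad Q=\lceil\ell^2\rceil,\quad q=\frac1{2Q},\quad \theta_*=\frac\rho Q,\quad B_*=64p\ell,\quad \delta=4\rho,$$
$$\eta=1-(1-\rho)(1-\delta)\le5\rho,\quad \Lambda=2qp+2,\quad \bar F=p\eta(1+\log\tfrac1\eta),\quad B_1=16\Lambda\bar F,\quad B_2=B_1+p\log\tfrac1q+p .$$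
For $p$ large: $\Lambda\le p/\ell^2+2\le2p/\ell^2$. Since $x(1+\log\frac1x)$ increases on $(0,1)$, $\bar F\le5K(1+\log\frac1{5\rho})\le10K\ell$. So $B_1\le320pK/\ell=10p/\log\ell\le p$ and $B_2\le2p+p\log(2\lceil\ell^2\rceil)\le3p\log\ell$.

Since $\rho/8=\frac{\log p}{256\,p\log\log p}$, **it suffices to prove $\mathrm{ALG}\ge\rho\,\mathrm{OPT}/8$ for $p$ large.**

## 5. The reverse-time reveal and the colored worlds

Everything in this section is simulated, independently of the real activities. Let $A$ and $M=M(A)$ be as in Section 3, so $E|M|=\mathrm{OPT}$. Let $u_t\sim U[0,1]$ and $r_t\sim\mathrm{Bern}(\delta)$, $t\in[m]$, be independent of each other and of $A$.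

**Definition (the process $z$).** For $t=m,\dots,1$, given $z_{>t}=(z_s)_{s>t}$, let
$$\pi_t=P(t\in M\mid z_{>t}),\qquad s_t=\log(p_t/\pi_t)\in(-\infty,\infty].$$
Call $t$ *null* if $\pi_t=0$, *regular* if $\pi_t>0$ and $s_t<B_*$, *surprising* if $\pi_t>0$ and $s_t\ge B_*$. Put $\theta_t=0$ if $t$ is null, $\theta_t=\theta_*$ if regular, and $\theta_t=\rho/\hat q_t$ with $\hat q_t=e^{s_t/(8p)}\ge p^8$ if surprising. Set $z_t=1$ iff $t\in M$ and $u_t\le\theta_t$.

So $z$ reveals a thin part of $M$ backward in time. The quantities $\pi_t,s_t,\theta_t,\hat q_t$ and the type of $t$ are functions of $z_{>t}$; $z$ is a function of $(M,u)$; and always $\theta_t\le\rho$. Almost surely no $t\in M$ is null, as $P(t\in M,\pi_t=0)=E[\pi_t\mathbf 1_{\pi_t=0}]=0$. If $z_s=1$ for some $s>t$ with $e_s\cap e_t\ne\emptyset$, then $s\in M$, so $t\notin M$; hence $\pi_t=0$ in such a state.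

*Example.* Let $m=2$, $e_1\cap e_2\neq\emptyset$, $p_1=p_2=\frac12$, and let $M$ prefer $e_1$. Then $\pi_2=\frac14$, $s_2=\log2$, so $2$ is regular and $z_2=1$ has probability $\theta_*/4$. If $z_2=1$, then $1$ is null. If $z_2=0$, then $\pi_1=\frac12/(1-\frac{\theta_*}4)$, slightly above $p_1$, and $s_1=\log(1-\frac{\theta_*}4)<0$.

**Definition (colors).** Independently of all this, every vertex gets an i.i.d. color $\chi(v)$: regular color $w\in\{1,\dots,Q\}$ with probability $q$ each, surprising color $i\in\{1,\dots,I\}$ with probability $q_i=\frac1{20pi^2}$, and no color otherwise. Here $I$ is an integer at least as large as every value that any $\hat q_t$ can take (finitely many).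

Since $\sum_{i\ge2}i^{-2}\le\sum_{i\ge2}\big(\frac1{i-1/2}-\frac1{i+1/2}\big)=\frac23$, we have $q_u:=\sum_iq_i\le\frac1{20p}\cdot\frac53=\frac1{12p}$, so the total probability is at most $\frac12+q_u\le1$. Let $d_t=1$ if $e_t$ contains a vertex of surprising color, else $d_t=0$. Then $P(d_t=0)=(1-q_u)^p\ge\frac{11}{12}$. Put $\gamma=(1-\delta)(1-q_u)^p$; for $p$ large, $\gamma\ge0.9$.

**Definition (regular world $w$).** Let $N=\chi^{-1}(w)$ and
$$H=\{t\in M:u_t\le\rho\text{ or }r_t=1\},\qquad U=N\setminus V(H).$$
Let $y_t=1$ iff $z_t=1$, $t$ is regular, $r_t=0$ and $d_t=0$; $S'=\{t:y_t=1\}$ and $X_t=U\cup V(S'\cap[t,m])$.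

The set $H$ contains the planted edges among many decoys: $z_t=1$ implies $u_t\le\theta_t\le\rho$, hence $t\in H$, and $S'\subseteq H$. Given $M$, each $t\in M$ is in $H$ independently with probability $\eta$, whatever its type.

**Definition (surprising world $i$).** Let $N=\chi^{-1}(i)$; $y_t=1$ iff $z_t=1$, $t$ is surprising, $i\le\hat q_t$, $r_t=0$ and $d_t=0$; $S'=\{t:y_t=1\}$ and $X_t=N\cup V(S'\cap[t,m])$.

Both are planted chains. Let $t\in S'$. Other edges of $S'\subseteq M$ are disjoint from $e_t$. In a regular world $U\cap e_t=\emptyset$ because $t\in H$; in a surprising world $N\cap e_t=\emptyset$ because $d_t=0$. So Lemma 1 applies in every world. The numbers of worlds match the rates: $Q$ regular worlds at rate $\theta_*=\rho/Q$, and a surprising edge is eligible in $\lfloor\hat q_t\rfloor$ worlds at rate $\rho/\hat q_t$. Either way the total rate is about $\rho$.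

Let $b=E\#\{t\in M:t\text{ regular}\}/\mathrm{OPT}$. It depends only on the law of $(M,z)$, and $E\#\{t\in M:t\text{ surprising}\}=(1-b)\mathrm{OPT}$.

## 6. What an observer of a regular world can infer

Fix a regular world. Let
$$\mathcal O_t=(z_s,y_s)_{s>t},\quad \mathrm{obs}_t=(\mathcal O_t,U\setminus e_t),\quad \mathcal G_t=\sigma(\mathcal O_t,U)=\sigma(\mathrm{obs}_t,U\cap e_t).$$
$\mathcal G_t$ grows as $t$ decreases. Cheapness of $t$ is a function of $\mathrm{obs}_t$, since $X_{t+1}\setminus e_t$ is. Define
$$\mathcal N_t=\{e_t\cap V(H)=\emptyset\},\quad \mu_t=P(t\in M\setminus H\mid\mathcal G_t),\quad \nu_t=P(\mathcal N_t\mid\mathcal G_t),$$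
$$L=\{t\in M\setminus H:\mu_t\ge e^{-B_2}p_t\}.$$
$L$ is the unsurprising part of $M\setminus H$: the part we can hope to replay. Its law is the same in all regular worlds. The aim of this section and the next is that if $L$ is small, then most regular $t\in M$ are not cheap.

**Fact (I1).** *Given $M$ with $t\in M$, $(u_t,r_t,\chi|_{e_t})$ is independent of $\mathrm{obs}_t$.* Indeed $z_{>t}$ is a function of $M,u_{>t}$. The variables $y_{>t}$ depend further only on $r_{>t}$ and on $d_s$ for $s>t$ with $z_s=1$; such $s$ are in $M$, so $e_s\cap e_t=\emptyset$. Finally $U\setminus e_t=(N\setminus e_t)\setminus V(H\setminus\{t\})$. So $\mathrm{obs}_t$ is a function of $M$, $(u_s,r_s)_{s\ne t}$ and the colors off $e_t$.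

**Fact (I2).** *$\mathcal N_t$ is determined by $(M,u,r)$, and on $\mathcal N_t$, $\mathrm{obs}_t$ equals a function of $(M,u,r)$ and the colors off $e_t$.* On $\mathcal N_t$, $z_s=1$ implies $s\in H$, hence $e_s\cap e_t=\emptyset$ and $d_s$ depends only on colors off $e_t$; also $U\setminus e_t=(N\setminus e_t)\setminus V(H)$.

The next lemma says that the decoys rarely give themselves away: seldom does an observer become nearly certain that $H$ touches $e_t$.

**Lemma 2.** $E\#\{t\in M\setminus H:\nu_t<e^{-B_1}\}\le\mathrm{OPT}/16$.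

**Proof.** Let $F_t=\#\{s\in H:e_s\cap e_t\ne\emptyset\}$, so $\mathcal N_t=\{F_t=0\}$. We bound $\nu_t$ below by $e^{-\Lambda E[F_t|\mathcal G_t]}$ and then bound the expectations.

**Step 1: given $M$, memberships in $H$ stay independent.** Consider a possible value ("state") of $(\mathcal O_t,U)$ in which no $e_s$ with $s>t$, $z_s=1$ meets $e_t$. The actual state has this property whenever $t\in M$. Condition on this state and on a compatible value of $M$. The state fixes $z_{>t}$, hence the constants $\theta_s$ and the types for $s>t$. Given $M$, the triples $(u_s,r_s,\chi|_{e_s})$, $s\in M$, and $\chi$ off $V(M)$ are independent. The event that the state is observed is an intersection of events each involving one triple, or $\chi$ off $V(M)$. For $s\in M$ it involves $U\cap e_s$, which is $N\cap e_s$ if $s\notin H$ and $\emptyset$ if $s\in H$. For $s\in M$ with $s>t$ it also involves $z_s=\mathbf 1[u_s\le\theta_s]$ and $y_s$. Off $V(M)$ it involves only $N$. Hence the triples remain independent after conditioning, and so do the events $\{s\in H\}$,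 $s\in M$.

**Step 2: a posterior bound for each of them.** Let $s\in M$ with $e_s\cap e_t\ne\emptyset$ (possibly $s=t$), and $\kappa=U\cap e_s$. If $s>t$, the state has $z_s=0$, so $y_s=0$; if $s\le t$, then $z_s,y_s$ are not in the state. The alternative $s\notin H$ means $u_s>\rho\ge\theta_s$ and $r_s=0$, which is consistent with $z_s=0$, so its weight is $(1-\eta)q^{|\kappa|}(1-q)^{p-|\kappa|}$. The alternative $s\in H$ has weight at most $\eta\mathbf 1[\kappa=\emptyset]$. So the posterior probability $\varphi_s$ of $s\in H$ satisfies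
$$\varphi_s\le\frac{\beta}{1+\beta},\qquad \beta=\frac{\eta}{(1-\eta)(1-q)^p}\le e^{2qp},$$
as $\eta\le\frac12$ and $-\log(1-q)\le2q$. The function $\varphi\mapsto\log\frac1{1-\varphi}$ is convex and vanishes at $0$, so on $[0,\frac\beta{1+\beta}]$ it lies below its chord:
$$\log\tfrac1{1-\varphi_s}\le\varphi_s\tfrac{1+\beta}\beta\log(1+\beta)\le\varphi_s(1+\log(1+\beta))\le\varphi_s(1+\log2+2qp)\le\Lambda\varphi_s .$$
Here we used $\frac1\beta\log(1+\beta)\le1$ and $1+\beta\le2e^{2qp}$.

**Step 3: the bound for $\nu_t$.** By Steps 1 and 2, $P(\mathcal N_t|M,\mathcal G_t)=\prod_s(1-\varphi_s)\ge e^{-\Lambda E[F_t|M,\mathcal G_t]}$, the product being over $s\in M$ with $e_s\cap e_t\neq\emptyset$. Averaging over $M$ with Jensen's inequality, $\nu_t\ge e^{-\Lambda E[F_t|\mathcal G_t]}$ in every such state, in particular whenever $t\in M$.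

**Step 4: the expectations are small on average.** $H$ is a matching, so $F_t\le\sum_{v\in e_t}\mathbf 1[v\in V(H)]$ and $E[F_t|\mathcal G_t]\le\sum_{v\in e_t}Y_v^*$ with $Y_v^*=\max_tP(v\in V(H)|\mathcal G_t)$. Let $m_v=P(v\in V(M))$. Then $P(v\in V(H))=\eta m_v$ and $\sum_vm_v=p\,\mathrm{OPT}$. Doob's inequality for the martingale $P(v\in V(H)|\mathcal G_t)$, $t=m,m-1,\dots,1$, gives $P(Y_v^*\ge\lambda)\le\eta m_v/\lambda$. The edges of $M$ are disjoint, so
$$E\sum_{t\in M\setminus H}E[F_t|\mathcal G_t]\le\sum_vE[\mathbf 1_{v\in V(M)}Y_v^*]\le\sum_v\int_0^1\min\big(m_v,\tfrac{\eta m_v}\lambda\big)d\lambda=\sum_vm_v\eta(1+\log\tfrac1\eta)=\bar F\,\mathrm{OPT}.$$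
By Markov, $E\#\{t\in M\setminus H:E[F_t|\mathcal G_t]>16\bar F\}\le\mathrm{OPT}/16$. All other $t\in M\setminus H$ have $\nu_t\ge e^{-16\Lambda\bar F}=e^{-B_1}$ by Step 3. $\square$

The next lemma is the comparison with noise announced in Section 3, now conditional on what the chain shows.

**Lemma 3.** $E\#\{t\in M\setminus H:t\text{ cheap},\ \mu_t<e^{-B_2}p_t,\ \nu_t\ge e^{-B_1}\}\le2e^{-p}\,\mathrm{OPT}$.

**Proof.** Cheapness, $\mu_t$ and $\nu_t$ are $\mathcal G_t$-measurable. Conditioning on $\mathcal G_t$ replaces $\mathbf 1[t\in M\setminus H]$ by $\mu_t$, so the left side is at most $\sum_te^{-B_2}p_tP(t\text{ cheap},\nu_t\ge e^{-B_1})$. We bound this probability by that of $e_t$ lying inside the noise.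

Fix a value $o$ of $\mathrm{obs}_t$, and for $\kappa\subseteq e_t$ let $\mathrm{nat}(\kappa)=q^{|\kappa|}(1-q)^{p-|\kappa|}$. Write $\nu_t=\nu_t(o,\kappa)$ with $\kappa=U\cap e_t$. On $\mathcal N_t$ we have $U\cap e_t=N\cap e_t$, and by (I2) the event $\mathcal N_t\cap\{\mathrm{obs}_t=o\}$ is independent of $\chi|_{e_t}$. Hence
$$P(U\cap e_t=\kappa\mid o)\,\nu_t(o,\kappa)=P(N\cap e_t=\kappa,\ \mathcal N_t\mid o)=\mathrm{nat}(\kappa)\,P(\mathcal N_t\mid o).$$
Summing over the $\kappa$ with $\nu_t(o,\kappa)\ge e^{-B_1}$ gives $P(\nu_t\ge e^{-B_1}\mid o)\le e^{B_1}P(\mathcal N_t\mid o)$. Since $e_t\subseteq U$ iff $e_t\subseteq N$ and $\mathcal N_t$ holds, the case $\kappa=e_t$ gives $P(e_t\subseteq U\mid o)=q^pP(\mathcal N_t\mid o)$. So, as $U\subseteq X_{t+1}$,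
$$P(\nu_t\ge e^{-B_1}\mid o)\le e^{B_1}q^{-p}P(e_t\subseteq U\mid o)\le e^{B_1}q^{-p}P(e_t\subseteq X_{t+1}\mid o).$$
Cheapness is a function of $o$, so the left side of the lemma is at most
$$e^{B_1-B_2}q^{-p}\sum_tp_tP(e_t\subseteq X_{t+1},\ t\text{ cheap})\le e^{-p}\cdot2E\Phi_1(X_1)\le2e^{-p}\mathrm{OPT},$$
by the definition of $B_2$ and the first half of (3). $\square$

## 7. Regular worlds pay when $L$ is small

**Lemma 4.** If $E|L|<\mathrm{OPT}/4$, then for $p$ large each regular world has $E\Phi_1(X_1)\ge0.4\,\theta_*(b-\frac38)^+\,\mathrm{OPT}$.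

**Proof.** We count the regular $t$ that are not cheap, first in $M\setminus H$, then in $M$, then in $S'$.

**Step 1: in $M\setminus H$.** Every regular $t\in M\setminus H$ is in $L$, or has $\nu_t<e^{-B_1}$, or is cheap with $\mu_t<e^{-B_2}p_t$ and $\nu_t\ge e^{-B_1}$, or is not cheap. The type of $t$ is a function of $z_{>t}$, hence of $\mathrm{obs}_t$, so by (I1) $E\#\{t\in M\setminus H:\text{regular}\}=(1-\eta)b\,\mathrm{OPT}$. With the hypothesis and Lemmas 2 and 3,
$$E\#\{t\in M\setminus H:\text{regular, not cheap}\}\ge\big((1-\eta)b-\tfrac14-\tfrac1{16}-2e^{-p}\big)\mathrm{OPT}.$$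

**Step 2: in $M$.** Type and cheapness are functions of $\mathrm{obs}_t$, so by (I1) the left side is $(1-\eta)E\#\{t\in M:\text{regular, not cheap}\}$. Divide by $1-\eta$. Since $\frac5{16}<\frac38$ and $\eta\to0$, for $p$ large $E\#\{t\in M:\text{regular, not cheap}\}\ge(b-\frac38)^+\mathrm{OPT}$.

**Step 3: in $S'$.** A regular $t\in M$ is in $S'$ iff $u_t\le\theta_*$, $r_t=0$, $d_t=0$. By (I1) once more,
$$E\#\{t\in S':\text{not cheap}\}=\theta_*\gamma\,E\#\{t\in M:\text{regular, not cheap}\}\ge0.9\,\theta_*(b-\tfrac38)^+\mathrm{OPT}.$$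
The second half of (3) gives the claim with $0.45\ge0.4$. $\square$

## 8. Replaying $L$ when it is large

**Proposition 5.** If $E|L|\ge\mathrm{OPT}/4$ and $p$ is large, then $\mathrm{ALG}\ge\rho\,\mathrm{OPT}/8$.

Fix one regular world. Let $Z=((z_t,y_t)_t,U)$, let $\xi_t\sim\mathrm{Bern}(\rho)$ be i.i.d. and independent of everything, $S=\{t\in L:\xi_t=1\}$ (a matching), $k_t=\mathbf 1[t\in S]$, $S_{<t}=(k_1,\dots,k_{t-1})$, and
$$\sigma_t=P(t\in S|Z,S_{<t})=\rho\lambda_t,\qquad\lambda_t=P(t\in L|Z,S_{<t}),\qquad g_t=P(a_t=1|Z,S_{<t})\ge\lambda_t .$$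
All are functions of $(Z,S_{<t})$; the inequality holds as $L\subseteq M\subseteq\{t:a_t=1\}$. If $z_t=1$, then $t\in H$, so $\lambda_t=0$.

**Step 1: the algorithm.** Sample $Z$. For $t=1,\dots,m$: if the real $a_t=1$, set $k_t=1$ with probability $\min(1,\sigma_t/p_t)$; if the real $a_t=0$, set $k_t=1$ with probability $(\sigma_t-p_t)^+/(1-p_t)$. Select $e_t$ iff $a_t=1=k_t$. The real $a_t$ is independent of $(Z,S_{<t})$, so $P(k_t=1|Z,S_{<t})=\min(\sigma_t,p_t)+(\sigma_t-p_t)^+=\sigma_t$. Hence $(Z,S)$ has exactly its virtual joint law, the selected edges form a matching, and the gain is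
$$E\sum_t\min(\sigma_t,p_t)=\rho E|L|-E\sum_t(\sigma_t-p_t)^+ .\tag{6}$$
It remains to show that the loss, the last sum, is at most $\rho E|L|/2$.

**Step 2: a reference law.** Write $P$ for the virtual law of $(A,Z,S)$; $E$ refers to it. To measure how much $(Z,S)$ tells about $A$, we compare $P$ with a law $\tilde P$ under which $A$ given $Z$ is explicit.

* $A$ has its product law.
* In reverse time, given $A$ and $z_{>t}$, $z_t=1$ with probability $\tilde x_ta_t$, where $\tilde x_t=P(z_t=1|a_t=1,z_{>t})$.
* Given $z$ and $A$, the $y_t$ are independent, $y_t=z_t\mathbf 1[t\text{ regular}]\cdot\mathrm{Bern}(\gamma)$.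
* $U$ is independent noise: each vertex is in $U$ independently with probability $q$.
* Forward in time, $k_t=1$ with probability $a_tx_t$, where $x_t=P(k_t=1|a_t=1,Z,S_{<t})=\sigma_t/g_t$ (since $t\in S$ forces $a_t=1$).

For fixed $Z$, the joint probability of $(A,Z)$ under $\tilde P$ is a constant times $\prod_tw_t(a_t)$, where $w_t(1)=p_t(1-\tilde x_t)$, $w_t(0)=1-p_t$ if $z_t=0$, and $w_t(1)=p_t\tilde x_t$, $w_t(0)=0$ if $z_t=1$. So given $Z$ the $a_t$ are independent under $\tilde P$. Since $S_{<t}$ is generated from $Z,a_{<t}$,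
$$\tilde p_t:=\tilde P(a_t=1|Z,a_{<t},S_{<t})=\tilde P(a_t=1|Z)=\frac{p_t(1-\tilde x_t)}{1-p_t\tilde x_t}\le p_t\qquad\text{if }z_t=0 .\tag{7}$$

**Step 3: the cost of $z$ is $o(1)\,\mathrm{OPT}$.** Let $D_1=E\log\frac{P(z|A)}{\tilde P(z|A)}$. As $A$ has the same law under both measures, $D_1$ is the divergence of the two laws of $(A,z)$, so $D_1\ge0$. Let
$$g_t^\circ=P(a_t=1|z_{>t}),\qquad\zeta_t^\circ=P(z_t=1|z_{>t})=\theta_t\pi_t\le\rho g_t^\circ,$$
so $\tilde x_t=\zeta_t^\circ/g_t^\circ$. We have $P(z|A)\le1$. Under $P$, given $(z_{>t},a_t=1)$, $z_t\sim\mathrm{Bern}(\tilde x_t)$, while $a_t=0$ forces $z_t=0$ under both laws. Therefore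
$$D_1\le E\log\tfrac1{\tilde P(z|A)}=\sum_tE[g_t^\circ h(\tilde x_t)]\le E\sum_t\zeta_t^\circ\Big(1+\log\tfrac{g_t^\circ}{p_t}+s_t+\log\tfrac1{\theta_t}\Big),\tag{8}$$
using $h(x)\le x(1+\log\frac1x)$ and $\log\frac{g_t^\circ}{\zeta_t^\circ}=\log\frac{g_t^\circ}{p_t}+\log\frac{p_t}{\pi_t}+\log\frac1{\theta_t}$ where $\zeta_t^\circ>0$ (other terms are $0$). In particular $D_1\le m\log2<\infty$.

The terms $\log(g_t^\circ/p_t)$ are bounded by $D_1$ itself. Apply the chain rule to $D_1$ in the order $(a_m,z_m),(a_{m-1},z_{m-1}),\dots$. Under $\tilde P$, $a_t$ given $(a_{>t},z_{>t})$ is $\mathrm{Bern}(p_t)$. By convexity, the term of $a_t$ is at least $E\,\mathrm{KL}(g_t^\circ\|p_t)$, so $\sum_tE\,\mathrm{KL}(g_t^\circ\|p_t)\le D_1$. If $g_t^\circ\ge e^2p_t$, then by (5) $\zeta_t^\circ\log\frac{g_t^\circ}{p_t}\le\rho g_t^\circ\log\frac{g_t^\circ}{p_t}\le2\rho\,\mathrm{KL}(g_t^\circ\|p_t)$; otherwise $\zeta_t^\circ\log^+\frac{g_t^\circ}{p_t}\le2\zeta_t^\circ$. Hence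
$$E\sum_t\zeta_t^\circ\log^+\tfrac{g_t^\circ}{p_t}\le2\rho D_1+2E\sum_t\zeta_t^\circ .$$
Moreover $E[\zeta_t^\circ f_t]=E[\mathbf 1_{t\in M}\theta_tf_t]$ for $f_t$ a function of $z_{>t}$. Insert both in (8). Since $D_1<\infty$ and $1-2\rho\ge\frac12$,
$$D_1\le2\Big(E\sum_{t\in M}\theta_t\big(3+s_t+\log\tfrac1{\theta_t}\big)\Big)^+ .$$
A regular $t\in M$ contributes at most $\theta_*(3+B_*+\log\frac1{\theta_*})$. Here $\theta_*B_*=64K\ell/Q\le64K/\ell=2/\log\ell\to0$ and $\theta_*(3+\log\frac1{\theta_*})\to0$. (This is the reason for $Q$ worlds: at rate $\rho$ instead of $\theta_*$ the product $\rho B_*=64K\ell$ would not even be bounded.) A surprising $t\in M$ has $\log\frac1{\theta_t}=\log\frac1\rho+\frac{s_t}{8p}$ and contributes at most $\rho e^{-s_t/8p}(3+2s_t+\log\frac1\rho)$. As a function of $s_t$ this decreases for $s_t\ge8p$, because the sign of its derivative is that of $2-\frac1{8p}(3+2s_t+\log\frac1\rho)$. So it is at most its value at $s_t=B_*$, namely $\rho p^{-8}(3+128p\ell+\log\frac1\rho)\to0$. As $E|M|=\mathrm{OPT}$, $D_1=o(1)\,\mathrm{OPT}$.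

**Step 4: the cost of $y$ and $U$ is $o(1)\,\mathrm{OPT}$.** Let $D_Z=E\log\frac{P(Z|A)}{\tilde P(Z|A)}$, the divergence of the two laws of $(A,Z)$, expanded in the order $(A,z),y,U$.

The conditional law of $y$ given $(z,A)$ is the same under both measures: under $P$, given $(A,u)$, which determines $M$ and $z$, the pairs $(r_t,d_t)$ with $z_t=1$ are independent because the edges $e_t$, $t\in M$, are disjoint, and $P(r_t=0,d_t=0)=\gamma$. So this term is $0$.

For $U$: under $P$, given $(A,z,y,H)$, the colors off $V(H)$ are still i.i.d., since the $d_t$ used in $y$ have $z_t=1$, hence $t\in H$, and involve only colors on $V(H)$. So $U$ is noise off $V(H)$ and empty on $V(H)$, and its density with respect to pure noise is at most $(1-q)^{-p|H|}$. By convexity (averaging over $H$), the $U$-term is at most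
$$E[p|H|]\log\tfrac1{1-q}\le2qp\,\eta\,\mathrm{OPT}\le\tfrac{5K}{\ell^2}\mathrm{OPT}=o(1)\,\mathrm{OPT}.$$
So $D_Z=o(1)\,\mathrm{OPT}$.

**Step 5: the total information.** Let $D$ be the divergence $\mathrm{KL}(P\|\tilde P)$ on $(A,Z,S)$ and
$$\Delta=E\sum_t\mathbf 1[z_t=0]\,\mathrm{KL}(g_t\|\tilde p_t).$$
Use the chain rule in the order $Z,(a_1,k_1),(a_2,k_2),\dots$. Since $\tilde p_t$ is a function of $Z$, convexity shows that the term of $a_t$ is at least $E\,\mathrm{KL}(g_t\|\tilde p_t)$. So $\Delta\le D$. In the order $(A,Z),S$: given $(Z,S_{<t},a_t=1)$ we have $k_t\sim\mathrm{Bern}(x_t)$ under $P$, and $a_t=0$ forces $k_t=0$ under both laws, so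
$$D\le D_Z+E\log\tfrac1{\tilde P(S|A,Z)}=D_Z+\sum_tE[g_th(x_t)]\le D_Z+E\sum_t\sigma_t\Big(1+\log\tfrac{g_t}{p_t}+\log\tfrac1\rho+\log\tfrac{p_t}{\lambda_t}\Big).\tag{9}$$
The equality shows $D\le D_Z+m\log2<\infty$, so $\Delta<\infty$; in particular, almost surely, $z_t=0$ and $\tilde p_t=0$ imply $g_t=0$.

*The surprise term.* $\mathcal G_t\subseteq\sigma(Z)$ and $E[\lambda_t|\mathcal G_t]=P(t\in L|\mathcal G_t)=\mathbf 1[\mu_t\ge e^{-B_2}p_t]\,\mu_t$. The map $x\mapsto x\log(p_t/x)$ is concave (value $0$ at $0$), so by conditional Jensen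
$$E\big[\lambda_t\log\tfrac{p_t}{\lambda_t}\big]\le E\big[\mathbf 1[\mu_t\ge e^{-B_2}p_t]\,\mu_t\log\tfrac{p_t}{\mu_t}\big]\le B_2P(t\in L).$$
This is where the definition of $L$ is used.

*The activity term.* If $\sigma_t>0$, then $z_t=0$ and $\tilde p_t\le p_t$. If moreover $g_t\ge e^2p_t\ge e^2\tilde p_t$, then by (5) $\sigma_t\log\frac{g_t}{p_t}\le\rho g_t\log\frac{g_t}{\tilde p_t}\le2\rho\,\mathrm{KL}(g_t\|\tilde p_t)$. If $g_t<e^2p_t$, then $\sigma_t\log^+\frac{g_t}{p_t}\le2\sigma_t$. So $E\sum_t\sigma_t\log^+\frac{g_t}{p_t}\le2\rho\Delta+2\rho E|L|$.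

Inserting these in (9), with $E\sum_t\sigma_t=\rho E|L|$, we get $\Delta\le D\le D_Z+2\rho\Delta+\rho E|L|(3+\log\frac1\rho+B_2)$. Since $\Delta<\infty$ and $2\rho\le\frac12$,
$$\Delta\le2\big(D_Z+\rho E|L|(3+\log\tfrac1\rho+B_2)\big).\tag{10}$$

**Step 6: the loss.** If $\sigma_t>p_t$, then $z_t=0$ and $g_t\ge\lambda_t=\sigma_t/\rho>p_t/\rho\ge\tilde p_t/\rho$. With $J=\log\frac1\rho-1$, (4) gives $\mathrm{KL}(g_t\|\tilde p_t)\ge g_t\log\frac{g_t}{\tilde p_t}-g_t\ge g_tJ$, while $(\sigma_t-p_t)^+\le\rho g_t$. So the loss in (6) is at most $\rho\Delta/J$.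

For $p$ large, $\rho B_2\le3K\log\ell=\frac{3\ell}{32}$, $\rho(3+\log\frac1\rho)\to0$ and $J\ge\ell-\log\ell-1$. So $\rho(3+\log\frac1\rho+B_2)\le J/8$, as $\frac3{32}<\frac18$. By the hypothesis of the proposition, $D_Z=o(1)\,\mathrm{OPT}\le o(1)\cdot4E|L|\le E|L|J/8$. By (10), $\Delta\le E|L|J/2$, so the loss is at most $\rho E|L|/2$, and the gain is at least $\rho E|L|/2\ge\rho\,\mathrm{OPT}/8$. $\square$

From now on we assume $E|L|<\mathrm{OPT}/4$, so that Lemma 4 is available.

## 9. Planting surprising edges in very sparse noise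

For surprising edges the surprise $s_t\ge64p\ell$ is so large that even noise of density $q_i=\frac1{20pi^2}$ contains $e_t$ far more often than $M$ does. Such noise usually misses $e_t$ altogether ($d_t=0$), so no decoys are needed and there is no hypothesis on $L$.

**Lemma 6.** For $p$ large, in surprising world $i$, $E\Phi_1(X_1)\ge0.49\,E|S'|$.

**Proof.** We show that almost no planted edge is cheap. Let $\mathrm{obs}_t=(z_{>t},y_{>t},N\setminus e_t)$; cheapness of $t$ is a function of it.

**Step 1: planting probability given $\mathrm{obs}_t$.** The bits $r$ and the colors are independent of $(M,u)$, and $(y_{>t},N\setminus e_t)$ is a function of $z_{>t}$, $r_{>t}$ and $\chi$. So given $z_{>t}$ it is independent of $M$, and $P(t\in M|\mathrm{obs}_t)=\pi_t$. Since $u_t$ is independent of $(M,\mathrm{obs}_t)$,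
$$P(t\in S'|\mathrm{obs}_t)\le\mathbf 1[t\text{ surprising},\ i\le\hat q_t]\,\theta_t\pi_t\le\mathbf 1[t\text{ surprising},\ i\le\hat q_t]\,\rho e^{-s_t}p_t .$$

**Step 2: noise probability given $\mathrm{obs}_t$.** Suppose the indicator is $1$. Then $\pi_t>0$, so $e_t$ meets no $e_s$ with $s>t$, $z_s=1$. Hence, given this $z_{>t}$, $(y_{>t},N\setminus e_t)$ is a function of $r_{>t}$ and the colors off $e_t$. Thus the colors on $e_t$ are i.i.d. given $\mathrm{obs}_t$, and $P(e_t\subseteq X_{t+1}|\mathrm{obs}_t)\ge P(e_t\subseteq N|\mathrm{obs}_t)=q_i^p$.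

**Step 3: comparison.** As $i\le e^{s_t/8p}$, $q_i^{-p}=(20pi^2)^p\le(20p)^pe^{s_t/4}$. As $s_t\ge B_*=64p\ell$, $e^{-3s_t/4}(20p)^p\le e^{-48p\ell+p\log20+p\ell}\le e^{-p}$. Multiplying, $e^{-s_t}q_i^{-p}\le e^{-p}$, so $P(t\in S'|\mathrm{obs}_t)\le\rho e^{-p}p_tP(e_t\subseteq X_{t+1}|\mathrm{obs}_t)$. By the first half of (3),
$$E\#\{t\in S':\text{cheap}\}\le\rho e^{-p}\sum_tp_tP(e_t\subseteq X_{t+1},\ t\text{ cheap})\le2\rho e^{-p}E\Phi_1(X_1).$$

**Step 4: conclusion.** By the second half of (3), $E\Phi_1(X_1)\ge\frac12\big(E|S'|-2\rho e^{-p}E\Phi_1(X_1)\big)$, so $E\Phi_1(X_1)\ge\frac{E|S'|}{2(1+\rho e^{-p})}\ge0.49\,E|S'|$ for $p$ large. $\square$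

## 10. Coupling all worlds on one vertex set

There are $Q$ regular and $I$ surprising worlds. They share $A$, $M$ and $\chi$. World $w$ has its own i.i.d. uniforms $u_t^w$, independent across worlds and of $(A,\chi)$, producing $z^w$; superscripts denote quantities in world $w$. Given $A$, the processes $z^w$ are i.i.d. over $w$. The remaining freedom is the joint law of the bits $r_t^w$. In a regular world $r_t=1$ puts an edge of $M$ into $H$, and in every world it forbids planting $e_t$. We use this to resolve conflicts, while each $r^w$ keeps its own law.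

Define candidates: $c_t^w=\mathbf 1[z_t^w=1,\ t\text{ regular in }w]$ for regular $w$, and $c_t^i=\mathbf 1[z_t^i=1,\ t\text{ surprising in }i,\ i\le\hat q_t^i]$ for surprising $i$. Only candidates can be planted. (These bits, with superscripts, are not the prices $c_t(X)$.)

**Step 1: construction of the bits $r^w$, in reverse time.** Let $\mathcal H_t$ contain $A$ and all $u_s^w,r_s^w$ with $s>t$. For $t\in M$, the expected number of candidates at $t$ given $\mathcal H_t$ is $\rho\zeta_t$, where, since $Q\theta_*=\rho$,
$$\zeta_t\le1+\zeta_t',\qquad\zeta_t'=\sum_{i=1}^I\frac{\mathbf 1[t\text{ surprising in }i,\ i\le\hat q_t^i]}{\hat q_t^i}.$$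
Call $t\in M$ *bad* if $\zeta_t'>2$; this is determined by $\mathcal H_t$. Let $o_t^w=1$ iff $c_t^{w'}=1$ for some $w'\ne w$. Given $\mathcal H_t$, $o_t^w$ depends only on the $u_t^{w'}$ with $w'\ne w$, so it is independent of $u_t^w$; and if $t$ is not bad, $P(o_t^w=1|\mathcal H_t)\le\rho\zeta_t\le3\rho<\delta$.

If $t\in M$ is not bad, let $r_t^w=1$ when $o_t^w=1$, and when $o_t^w=0$ let $r_t^w=1$ with probability $\frac{\delta-P(o_t^w=1|\mathcal H_t)}{1-P(o_t^w=1|\mathcal H_t)}$, using a fresh coin. If $t\in M$ is bad or $t\notin M$, let $r_t^w$ be a fresh $\mathrm{Bern}(\delta)$. In all cases $P(r_t^w=1|\mathcal H_t,u_t^w)=\delta$. So for each single $w$, given $A$, all $u_t^w,r_t^w$ are independent with the laws of Section 5, and all of this is independent of $\chi$, which the construction never uses. Hence each world, taken alone, has exactly the law analyzed above.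

**Step 2: overlaps occur only at bad edges.** Suppose $v\in X_1^w\cap X_1^{w'}$, $w\ne w'$. The noise parts ($U$ or $N$) of $w$ and $w'$ are disjoint, having different colors. So, after possibly exchanging $w$ and $w'$, $v\in e_t$ with $t\in S'^w$; in particular $c_t^w=1$. Suppose $t$ is not bad.

* If $v$ is in the noise part of $w'$ and $w'$ is surprising, then $v\in e_t$ has a surprising color, contradicting $d_t=0$.
* If $v$ is in the noise part of $w'$ and $w'$ is regular, then $c_t^w=1$ gives $o_t^{w'}=1$, so $r_t^{w'}=1$, $t\in H^{w'}$ and $v\notin U^{w'}$, a contradiction.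
* If $v\in e_s$ with $s\in S'^{w'}$, then $s=t$ since $M$ is a matching. So $c_t^{w'}=1$, $o_t^w=1$, $r_t^w=1$, contradicting $t\in S'^w$.

So overlaps lie inside $V(\mathcal T)$, where $\mathcal T=\{t\in M\text{ bad}:\sum_wc_t^w\ge1\}$, and the sets $\hat X^w=X_1^w\setminus V(\mathcal T)$ are pairwise disjoint.

**Step 3: removing the overlaps costs little.** A vertex $v\in e_t$, $t\in\mathcal T$, lies in at most one noise part, and in $V(S'^w)$ only if $c_t^w=1$. By the second fact of Section 1,
$$\sum_w\big(\Phi_1(X_1^w)-\Phi_1(\hat X^w)\big)\le\sum_w|X_1^w\cap V(\mathcal T)|\le\sum_{t\in\mathcal T}p\Big(1+\sum_wc_t^w\Big)\le2p\sum_{t\in M\text{ bad}}\ \sum_wc_t^w .$$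
The expectation of the right side is $2pE\sum_{t\in M}\mathbf 1[t\text{ bad}]\,\rho\zeta_t\le4p\rho\,E\sum_{t\in M}\zeta_t'\mathbf 1[\zeta_t'>2]$, as $\zeta_t\le1+\zeta_t'\le2\zeta_t'$ for bad $t$.

Given $A$ and $t\in M$, $\zeta_t'$ is a sum of independent variables in $[0,p^{-8}]$. Since the $z^i$ are identically distributed given $A$ and $I\ge\hat q_t$, its mean is $E\big[\mathbf 1[t\text{ surprising}]\,\lfloor\hat q_t\rfloor/\hat q_t\,\big|\,A\big]\le1$. As $(p+1)p^{-8}\le1$ and $e^x\le1+(e-1)x$ on $[0,1]$, $E[e^{(p+1)\zeta_t'}|A]\le e^{(e-1)(p+1)}$. Since $\zeta'\mathbf 1_{\zeta'>2}\le e^{\zeta'}e^{p(\zeta'-2)}$,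
$$E[\zeta_t'\mathbf 1_{\zeta_t'>2}|A]\le e^{-2p}e^{(e-1)(p+1)}\le6e^{-0.28p}.$$
So the expected total loss is at most $24p\rho e^{-0.28p}\,\mathrm{OPT}\le\rho\,\mathrm{OPT}/100$ for $p$ large.

## 11. Adding the contributions: $\mathrm{ALG}\ge\rho\,\mathrm{OPT}/8$

If $E|L|\ge\mathrm{OPT}/4$, Proposition 5 gives the bound. Otherwise we add up the worlds.

By Lemma 4 the $Q$ regular worlds contribute at least $Q\cdot0.4\,\theta_*(b-\frac38)^+\mathrm{OPT}=0.4\,\rho(b-\frac38)^+\mathrm{OPT}$.

In surprising world $i$, given $M\ni t$ and $z_{>t}$, the variables $u_t,r_t,d_t$ are independent with their original laws, so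
$$E|S'^i|=\gamma\,E\sum_{t\in M}\mathbf 1[t\text{ surprising},\ i\le\hat q_t]\frac\rho{\hat q_t}.$$
Summing over $i\le I$ and using Lemma 6, the surprising worlds contribute at least
$$0.49\,\gamma\,\rho\,E\sum_{t\in M\text{ surprising}}\frac{\lfloor\hat q_t\rfloor}{\hat q_t}\ \ge\ 0.49\cdot0.9\,(1-p^{-8})\,\rho(1-b)\,\mathrm{OPT}\ \ge\ 0.4\,\rho(1-b)\,\mathrm{OPT},$$
because $\lfloor\hat q\rfloor/\hat q\ge1-1/\hat q\ge1-p^{-8}$.

The sets $\hat X^w$ are disjoint, so $\mathrm{ALG}=\Phi_1(V)\ge\sum_w\Phi_1(\hat X^w)$ for every outcome of the simulation. Take expectations, use Step 3 of Section 10, and note that $(b-\frac38)^++1-b\ge\frac58$: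
$$\mathrm{ALG}\ge E\sum_w\Phi_1(\hat X^w)\ge0.4\,\rho\Big[(b-\tfrac38)^++1-b\Big]\mathrm{OPT}-\frac{\rho\,\mathrm{OPT}}{100}\ge\Big(\frac\rho4-\frac\rho{100}\Big)\mathrm{OPT}\ge\frac\rho8\,\mathrm{OPT}.$$
So in all cases, for $p\ge p_0$, $\mathrm{ALG}\ge\frac\rho8\mathrm{OPT}=\frac{\log p}{256\,p\log\log p}\,\mathrm{OPT}$, which is the Theorem. $\blacksquare$
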